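\title{A quasi-metrizable developable space that is not non-archimedean quasi-metrizable}

\begin{abstract}
We construct, in ZFC, an explicit quasi-metrizable developable $T_1$ space that admits no compatible non-archimedean quasi-metric, and then a Tychonoff Moore space with the same properties; the latter is, in particular, not orthocompact. A compatible non-archimedean quasi-metric forbids certain chains of short steps that add up to a long distance. The spaces are built so that a Baire category argument always produces such a chain, arranged along the leaves of a finite binary tree.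
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, \emph{space} means $T_1$ topological space, and $\omega=\{0,1,2,\dots\}$.

A \emph{quasi-metric} on a set $X$ is a function $d\colon X\times X\to[0,\infty)$ such that $d(x,y)=0$ if and only if $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$; symmetry is not required. The \emph{spheres} of $d$ are the sets $S^d(x,\epsilon)=\{y:d(x,y)<\epsilon\}$, $\epsilon>0$. A space $X$ \emph{admits} $d$ if for each $x$ the spheres $S^d(x,\epsilon)$ form a neighborhood base at $x$, and $X$ is \emph{quasi-metrizable} if it admits some quasi-metric. It is \emph{non-archimedean quasi-metrizable} if it admits a quasi-metric that satisfies the strong triangle inequality $d(x,z)\le\max\{d(x,y),d(y,z)\}$. Every quasi-metric $d$ on a set $X$ is admitted by one topology $\tau_d$, whose open sets are those that contain a sphere about each of their points: spheres are open because $y\in S^d(x,\epsilon)$ gives $S^d(y,\epsilon-d(x,y))\subseteq S^d(x,\epsilon)$, and $\tau_d$ is $T_1$ because $S^d(x,d(x,y))$ misses $y$ when $x\ne y$.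

A space $X$ is \emph{developable} if it has a \emph{development}, that is, a sequence $(\mathcal G_n)$ of open covers such that for every $x$ the stars $\operatorname{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. A \emph{Moore space} is a regular developable space. The following problem is taken from \cite{TOB}.

\medskip\noindent\textbf{Problem.} \emph{Is every quasi-metrizable developable space non-archimedean quasi-metrizable?}\medskip

For a symmetric metric the strong triangle inequality makes every sphere clopen, so it excludes even the real line. Without symmetry it is a much milder condition, and the next lemma says what it amounts to.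

\begin{lemma}\label{lem:transitive}
A space $X$ is non-archimedean quasi-metrizable if and only if there are sets $U_n(p)$, $n\in\omega$, $p\in X$, such that for each $p$ the sequence $(U_n(p))_n$ is a decreasing neighborhood base at $p$, and
\begin{equation}\label{eq:trans}
q\in U_n(p)\ \Longrightarrow\ U_n(q)\subseteq U_n(p).
\end{equation}
\end{lemma}

\begin{proof}
If $X$ admits a non-archimedean quasi-metric $\delta$, take $U_n(p)=S^\delta(p,2^{-n})$. Conversely, put $\delta(p,q)=2^{-n}$ for the least $n$ with $q\notin U_n(p)$, and $\delta(p,q)=0$ if there is no such $n$; the latter happens only for $q=p$, since $X$ is $T_1$. As the sets $U_n(p)$ decrease, $\delta(p,q)<2^{-n}$ if and only if $q\in U_n(p)$, so $X$ admits $\delta$. If $\delta(p,r)=2^{-n}$, then $r\notin U_n(p)$, so by \eqref{eq:trans} $q\in U_n(p)$ and $r\in U_n(q)$ cannot both hold; hence $\max\{\delta(p,q),\delta(q,r)\}\ge2^{-n}$.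
\end{proof}

We call such a system $(U_n(p))$ a \emph{transitive base}. A collection of open sets is \emph{interior-preserving} if the intersection of every subcollection is open, and a space is \emph{orthocompact} if every open cover has an open interior-preserving refinement.

\begin{corollary}\label{cor:ortho}
Every orthocompact developable space is non-archimedean quasi-metrizable.
\end{corollary}

\begin{proof}
Let $(\mathcal G_n)_{n\in\omega}$ be a development, let $\mathcal V_n$ be an open interior-preserving refinement of $\mathcal G_n$, and put $U_n(p)=\bigcap\{V\in\mathcal V_0\cup\dots\cup\mathcal V_n:p\in V\}$. This set is an intersection of $n+1$ open sets, it decreases with $n$, and $p\in U_n(p)\subseteq\operatorname{st}(p,\mathcal G_n)$. If $q\in U_n(p)$, every $V$ that occurs in the intersection for $p$ also occurs in the one for $q$, which gives \eqref{eq:trans}.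
\end{proof}

For developable spaces orthocompactness and non-archimedean quasi-metrizability are in fact equivalent; we use only the implication just proved.

\begin{example}\label{ex:metric}
A metric space is developable, by the covers consisting of all spheres of radius $2^{-n}$. It is orthocompact, because every open cover of a metric space has a locally finite open refinement, and in a locally finite family a subcollection with nonempty intersection is finite. So every metric space is non-archimedean quasi-metrizable.
\end{example}

\begin{example}\label{ex:sorg}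
The Sorgenfrey line is $\mathbb R$ with the quasi-metric $d(x,y)=\min\{y-x,1\}$ for $y\ge x$ and $d(x,y)=1$ for $y<x$. The sets $U_n(x)=[x,x_n^+)$, where $x_n^+$ is the least integer multiple of $2^{-n}$ greater than $x$, form a transitive base. This space is not developable. Otherwise there are $n$, $\epsilon>0$ and uncountably many $x$ such that $\operatorname{st}(x,\mathcal G_n)\subseteq[x,\infty)$ and $[x,x+\epsilon)$ lies in a member of $\mathcal G_n$; two of them satisfy $x<y<x+\epsilon$, and then $x\in\operatorname{st}(y,\mathcal G_n)$.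
\end{example}

For a quasi-metric space, developability is close to a pointwise form of symmetry: the proof of Proposition~\ref{prop:dev} below shows that the spheres give a development as soon as, for each fixed $q$, small $d(p,q)$ forces small $d(q,p)$. Fully symmetric spaces are non-archimedean quasi-metrizable by Example~\ref{ex:metric}, and so is the thoroughly asymmetric space of Example~\ref{ex:sorg}. One would therefore guess that the answer is yes. It is no.

\begin{theorem}\label{thm:A}
The space defined explicitly in Example~\ref{ex:simple} is a quasi-metrizable developable $T_1$ space that is not non-archimedean quasi-metrizable.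
\end{theorem}

\begin{theorem}\label{thm:B}
There is a Tychonoff Moore space that is quasi-metrizable but not non-archimedean quasi-metrizable; in particular it is not orthocompact.
\end{theorem}

Both theorems are proved in ZFC. Theorem~\ref{thm:A} settles the Problem, and Theorem~\ref{thm:B} shows that separation axioms do not rescue the implication. Both spaces belong to one family, defined in Sections~\ref{sec:values} and~\ref{sec:spaces}, and Theorem~\ref{thm:family} treats the whole family at once. Its proof has a geometric half (Section~\ref{sec:frames}) and a Baire category half (Section~\ref{sec:baire}), which are joined in Section~\ref{sec:chain}. Section~\ref{sec:tych} constructs the Tychonoff member of the family.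

\medskip\noindent\textbf{Conventions.} We put $2^{-\infty}=0$. For finite or infinite sequences, $s\preceq r$ means that $s$ is an initial segment of $r$, and $s\prec r$ that it is a proper one; $s$ and $r$ are \emph{incomparable} if neither is an initial segment of the other. Further, $s^\frown r$ is concatenation, $x|j$ is the sequence of the first $j$ terms of $x$, $|s|$ is the length of $s$, and $A^{<\omega}$ is the set of finite sequences in $A$, including the empty sequence $\emptyset$.

\section{Long chains of short steps}\label{sec:idea}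

Let $d$ be a quasi-metric on $X$ and suppose that $(X,\tau_d)$ has a transitive base $(U_k(p))$. We compare it with the spheres of $d$ by means of the sets
\[
B^k_\ell=\{p:\ d(p,q)\le2^{-\ell}\Rightarrow q\in U_k(p)\text{ for all }q\},\qquad C_k=\{p:\ U_k(p)\subseteq S^d(p,\tfrac12)\}.
\]
Each $U_k(p)$ is a neighborhood of $p$, and these neighborhoods form a decreasing base. Therefore
\begin{equation}\label{eq:cover}
B^k_0\subseteq B^k_1\subseteq\cdots,\quad\bigcup_\ell B^k_\ell=X\text{ for each }k,\qquad C_0\subseteq C_1\subseteq\cdots,\quad\bigcup_kC_k=X.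
\end{equation}
A \emph{long $k$-chain} is a sequence $p_1,\dots,p_N$ of points such that $p_1\in C_k$, $d(p_1,p_N)\ge\frac12$, and for each $j<N$ there is $\ell_j$ with $p_j\in B^k_{\ell_j}$ and $d(p_j,p_{j+1})\le2^{-\ell_j}$.

\begin{lemma}\label{lem:chain}
There is no long $k$-chain, for any $k$.
\end{lemma}

\begin{proof}
In such a chain $p_{j+1}\in U_k(p_j)$ for $j<N$, so $p_N\in U_k(p_1)\subseteq S^d(p_1,\frac12)$ by \eqref{eq:trans}.
\end{proof}

To show that a space has no transitive base, we suppose that it has one and build a long chain. All we know about the sets $B^k_\ell$ and $C_k$ is \eqref{eq:cover}, so the available tool is the Baire category theorem: some $B^k_\ell$ is dense in some small region. The Sorgenfrey line shows the price. There $B^k_\ell$ is the set of points $x$ with $x+2^{-\ell}<x^+_k$, no chain crosses a multiple of $2^{-k}$, and an interval in which $B^k_\ell$ is dense has length less than $2^{-k}$. Passing to the small region uses up the length that the chain was meant to travel.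

Two devices overcome this. The first allows steps of different sizes. Take a finite binary tree in which every vertex has two children or none, address its vertices by binary strings, and give the leaf $\eta$ the value $0.\eta=\sum_i\eta_i2^{-i-1}$. Two leaves that are consecutive from left to right have the form $\eta01\cdots1$ and $\eta10\cdots0$. If $|\eta|=m$ and the first of them has length $\ell$, the difference of their values is
\[
2^{-m-1}-\sum_{i=m+1}^{\ell-1}2^{-i-1}=2^{-\ell}.
\]
So the step that leaves a leaf of depth $\ell$ has size $2^{-\ell}$, the first leaf has value $0$, and, if the tree has more than one leaf, the last leaf has value at least $\frac12$ (Figure~\ref{fig:tree}). We look for points $p_\eta\in B^k_{|\eta|}$ attached to the leaves. A branch may be continued until the set $B^k_\ell$ of its depth is large enough, and \eqref{eq:cover} will ensure that this happens after finitely many levels.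

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (4,3)--(2,2) node[midway,above]{$*$};
\draw (4,3)--(6,2) node[midway,above]{$n_\emptyset$};
\draw (2,2)--(1,1) node[midway,left]{$*$};
\draw (2,2)--(3,1) node[midway,right]{$n_0$};
\draw (3,1)--(2.5,0) node[midway,left]{$*$};
\draw (3,1)--(3.5,0) node[midway,right]{$n_{01}$};
\fill (6,2) circle (2pt) node[below]{$1$};
\fill (1,1) circle (2pt) node[below]{$00$};
\fill (2.5,0) circle (2pt) node[below]{$010$};
\fill (3.5,0) circle (2pt) node[below]{$011$};
\draw (0,-1)--(8,-1);
\foreach \x/\t in {0/{0},2/{\frac14},3/{\frac38},4/{\frac12},8/{1}} \draw (\x,-0.9)--(\x,-1.1) node[below]{$\t$};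
\end{tikzpicture}
\caption{A binary tree with leaves $00$, $010$, $011$, $1$. Their binary values $0,\frac14,\frac38,\frac12$ cut the unit interval into pieces, one below each leaf, and the piece below a leaf of depth $\ell$ has length $2^{-\ell}$. The symbols on the edges are the labels of Section~\ref{sec:baire}: a fixed label $*$ on left edges, and a label $n_\eta$ on the right edge below the vertex $\eta$.}\label{fig:tree}
\end{figure}

The second device keeps the length intact when the region shrinks. The $i$-th binary digit of the value of a point will be read from its $i$-th coordinate, which is an infinite sequence, and it can be read at any place of that sequence. A Baire category argument fixes only finite initial segments of finitely many coordinates, so the digits can be read at later places, where they are still free. The distance from $p$ to $q$ takes into account all ways of reading at once.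

\section{Binary values read through pointers}\label{sec:values}

Let $Y=\omega\times\{0,1\}$ and $L=Y^\omega$. In a letter $(t,\varepsilon)\in Y$ we call $t$ the \emph{code} and $\varepsilon$ the \emph{digit}. For a finite or infinite sequence $x=((t_0,\varepsilon_0),(t_1,\varepsilon_1),\dots)$ of letters let $\hat x=(t_0,\varepsilon_0,t_1,\varepsilon_1,\dots)$; its even positions are \emph{code positions} and its odd positions are \emph{digit positions}.

A \emph{node} is a pair $u=(\sigma,t)\in Y^{<\omega}\times\omega$, and $\hat u=\hat\sigma{}^\frown t$ is a sequence of length $2|\sigma|+1$ that determines $u$. The node $u$ \emph{lies on} $x\in L$ if $\hat u\preceq\hat x$; the next entry of $\hat x$ is then the \emph{digit of $x$ at $u$}. Thus a node is a place at which a digit may be read. Fix a bijection $c$ from the set of nodes onto $\{1,2,\dots\}$ with $c(\sigma,t)>t$; for example $c(\sigma,t)=\pi(\#\sigma,t)+1$, where $\#\colon Y^{<\omega}\to\omega$ is a bijection and $\pi$ is the Cantor pairing bijection $\omega\times\omega\to\omega$, which satisfies $\pi(a,b)\ge b$. Through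 $c$, a nonzero code is a pointer to a node, and the code $0$ means ``stop''.

For $\mathbf x=(x_0,x_1,\dots)\in L^\omega$ let $S\mathbf x=(x_1,x_2,\dots)$. We define $V_s\colon L^\omega\to[0,1]$ by recursion on $s\in\omega$. Put $V_0=0$. For $s=c(u)$ with $u=(\sigma,t)$, so that $t<s$:
\begin{itemize}
\item[(V1)] if $u$ lies on $x_0$ and $\varepsilon$ is the digit of $x_0$ at $u$, then $V_s(\mathbf x)=\frac12\bigl(\varepsilon+V_t(S\mathbf x)\bigr)$;
\item[(V2)] otherwise consider the first position at which $\hat u$ and $\hat x_0$ differ: $V_s(\mathbf x)=1$ if this is a digit position at which $\hat u$ has $1$ and $\hat x_0$ has $0$, and $V_s(\mathbf x)=0$ in all other cases.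
\end{itemize}
So $V_s$ reads a first binary digit in $x_0$ at the node named by $s$; the code standing next to that digit names the node of $x_1$ at which the second binary digit is read; and so on, until a code is $0$ or a node is missed.

\begin{lemma}\label{lem:V}
\begin{itemize}
\item[(a)] If $x_j=x_j'$ for all $j<i$, then $|V_s(\mathbf x)-V_s(\mathbf x')|\le2^{-i}$ for all $s$.
\item[(b)] For each $s$ there is $M_s\in\omega$ such that $V_s(\mathbf x)$ depends only on the words $x_i|M_s$, $i<M_s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $i$; for $i=0$ the values lie in $[0,1]$. If $x_j=x'_j$ for $j<i+1$, then $x_0=x_0'$, so the difference is $0$ or $\frac12(V_t(S\mathbf x)-V_t(S\mathbf x'))$ for some $t$, which has absolute value at most $2^{-i-1}$.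

(b) Put $M_0=0$ and $M_s=\max\{|\sigma|+1,M_t+1\}$ for $s=c(\sigma,t)$. The word $x_0|(|\sigma|+1)$ determines which rule applies, the digit in (V1) and the value in (V2). By induction $V_t(S\mathbf x)$ depends only on the words $x_i|M_t$, $1\le i\le M_t$.
\end{proof}

The purpose of rule (V2) is part (iv) of the next lemma. A step of the chain changes a digit from $0$ to $1$ at some node $u$, and beyond $u$ we have no control over the two sequences. Rule (V2) ensures that no node beyond $u$ registers an increase.

\begin{lemma}\label{lem:compare}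
Let the node $u=(\sigma,t)$ lie on both $x_0$ and $y_0$, with digits $\alpha$ and $\beta$ at $u$. Let $u'=(\varrho,t')$ be a node and $s=c(u')$.
\begin{itemize}
\item[(i)] If $\hat u'$ and $\hat u$ are incomparable, then $V_s(\mathbf y)=V_s(\mathbf x)$.
\item[(ii)] If $\hat u'\prec\hat u$, then $t'$ is a code occurring in $\sigma$ and $V_s(\mathbf y)-V_s(\mathbf x)=\frac12\bigl(V_{t'}(S\mathbf y)-V_{t'}(S\mathbf x)\bigr)$.
\item[(iii)] If $u'=u$, then $V_s(\mathbf y)-V_s(\mathbf x)=\frac12\bigl(\beta-\alpha+V_t(S\mathbf y)-V_t(S\mathbf x)\bigr)$.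
\item[(iv)] If $\hat u\prec\hat u'$, $\alpha=0$ and $\beta=1$, then $V_s(\mathbf y)\le V_s(\mathbf x)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The sequence $\hat u'$ first differs from $\hat x_0$ and from $\hat y_0$ where it first differs from $\hat u$, and there $\hat x_0$ and $\hat y_0$ agree; so (V2) gives both the same value. (ii) Both lengths are odd, so $|\varrho|<|\sigma|$. Hence $t'$ and the digit that follows it are entries of $\hat\sigma$, and (V1) applies to both sequences with the same digit. (iii) is (V1). (iv) The entry of $\hat u'$ that follows $\hat u$ is a digit. If it is $0$, then $\hat u'$ first differs from $\hat y_0$ there, with $\hat u'$ having $0$, so $V_s(\mathbf y)=0$. If it is $1$, then $\hat u'$ first differs from $\hat x_0$ there, with $\hat u'$ having $1$ and $\hat x_0$ having $0$, so $V_s(\mathbf x)=1$.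
\end{proof}

Part (iv) fails for $\alpha=1$, $\beta=0$: if $u'$ lies on $y_0$ beyond $u$ and the digit of $y_0$ at $u'$ is $1$, then $V_s(\mathbf y)\ge\frac12$ and $V_s(\mathbf x)=0$. This asymmetry will have to be dealt with in Section~\ref{sec:frames}.

\section{The spaces}\label{sec:spaces}

Let $\mathcal N$ be a nonempty countable set of \emph{labels} and let $X=(L\times\mathcal N)^\omega$. Write $p=(x_i(p),\nu_i(p))_{i\in\omega}$, $\mathbf x(p)=(x_i(p))_i$ and $V_s(p)=V_s(\mathbf x(p))$. Let $\Delta(p,q)$ be the least $i$ with $(x_i(p),\nu_i(p))\ne(x_i(q),\nu_i(q))$, and $\Delta(p,p)=\infty$. The quasi-metric on $X$ is the maximum of three functions.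

The first measures length:
\[
D(p,q)=\sup_{s\in\omega}\bigl(V_s(q)-V_s(p)\bigr).
\]
It is nonnegative (take $s=0$), satisfies the triangle inequality, and $D\le2^{-\Delta}$ by Lemma~\ref{lem:V}(a).

The second measures closeness in the product of the sequence spaces $L$. Call $j\in\omega$ \emph{admissible} for $(p,q)$ if $x_i(p)|j=x_i(q)|j$ for all $i<j$, and put $\rho(p,q)=\inf\{2^{-j}:j\text{ admissible}\}$. The admissible numbers form an initial segment of $\omega$ containing $0$, so $\rho(p,q)\le2^{-j}$ if and only if $j$ is admissible. It follows that $\rho$ is symmetric, satisfies the strong triangle inequality, and $\rho\le2^{-\Delta}$. Its main use is in Section~\ref{sec:tych}, where it makes the functions $V_s$ continuous.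

The third function produces developability. A step of a chain goes from $a$ to $b$ with $\Delta(a,b)=m$ and has size $2^{-\ell}$, where $\ell$ may be far larger than $m$. A fixed point $b$ must not be reachable in this way with fixed $m$ and arbitrarily large $\ell$, for then small $d(a,b)$ would give no bound on $d(b,a)$. So we charge a toll $e(a,b)$ that is small only if the label $\nu_m(b)$ permits it. Let $e\colon X\times X\to[0,1]$ satisfy:
\begin{itemize}
\item[(E1)] $e(p,p)=0$; $0<e(p,q)\le2^{-\Delta(p,q)}$ for $p\ne q$; $e(p,r)\le\max\{e(p,q),e(q,r)\}$.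
\item[(E2)] For every $p$ there is $q$ with $e(p,q)=1$.
\item[(E3)] For $m<\ell$, $\lambda\in\mathcal N^\ell$ and $\xi\in(Y^\ell)^\ell$ there is a label $\Phi(\lambda,\xi,m)\in\mathcal N$ such that $e(a,b)\le2^{-\ell}$ whenever $\Delta(a,b)=m$, $\nu_j(a)=\lambda_j$ and $\xi_j\preceq x_j(a)$ for all $j<\ell$, $\nu_m(b)=\Phi(\lambda,\xi,m)$, and $\rho(a,b)\le2^{-\ell}$.
\item[(E4)] For all $q\in X$ and $J\in\omega$ there is $j$ such that, for all $p$, $e(p,q)<2^{-j}$ implies $\Delta(p,q)\ge J$.
\end{itemize}
Condition (E3) says that a label permitting a step of size $2^{-\ell}$ from $a$ can be computed from a finite amount of information about $a$. Condition (E4) says that each label permits only steps of size bounded below.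

Put $d=\max\{D,\rho,e\}$. Each of the three functions vanishes on the diagonal and satisfies the triangle inequality, and $e(p,q)>0$ for $p\ne q$, so $d$ is a quasi-metric, and
\begin{equation}\label{eq:dDelta}
d(p,q)\le2^{-\Delta(p,q)}\le1.
\end{equation}
We give $X$ the topology $\tau_d$.

\begin{proposition}\label{prop:dev}
$X$ is a quasi-metrizable developable $T_1$ space; the covers $\mathcal G_j=\{S^d(p,2^{-j}):p\in X\}$, $j\in\omega$, form a development.
\end{proposition}

\begin{proof}
Only the last claim needs proof. Given $q$ and $J$, use (E4) to find $j$ such that $e(p,q)<2^{-j}$ implies $\Delta(p,q)\ge J+1$; enlarging $j$ preserves the implication, so let $j\ge J+1$. If $q\in S^d(p,2^{-j})$, then $\Delta(p,q)\ge J+1$, and \eqref{eq:dDelta} gives $d(q,p)\le2^{-J-1}$ because $\Delta$ is symmetric. For $r\in S^d(p,2^{-j})$ we get $d(q,r)<2^{-J-1}+2^{-j}\le2^{-J}$. Hence $\operatorname{st}(q,\mathcal G_j)\subseteq S^d(q,2^{-J})$.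
\end{proof}

\begin{theorem}\label{thm:family}
For every $e$ satisfying \textup{(E1)--(E4)}, the quasi-metrizable developable $T_1$ space $X$ is not non-archimedean quasi-metrizable.
\end{theorem}

Theorem~\ref{thm:A} is the case of Theorem~\ref{thm:family} given by the following example.

\begin{example}\label{ex:simple}
Let $\mathcal N=\omega$. Put $e(p,p)=0$, and for $i=\Delta(p,q)<\infty$ put
\[
e(p,q)=\begin{cases}\min\{2^{-i},2^{-\nu_i(q)}\}&\text{if }\nu_i(q)>\nu_i(p),\\2^{-i}&\text{otherwise.}\end{cases}
\]
In (E1) only the strong triangle inequality for distinct $p,q,r$ needs proof. Let $i=\Delta(p,q)$ and $i'=\Delta(q,r)$. If $i<i'$, then $q$ and $r$ agree up to and including index $i$, so $\Delta(p,r)=i$ and $e(p,r)=e(p,q)$. If $i'<i$, then $p$ and $q$ agree up to and including index $i'$, so $\Delta(p,r)=i'$ and $e(p,r)=e(q,r)$. If $i=i'$, then $\Delta(p,r)\ge i$, so $e(p,r)\le2^{-i}$, which suffices if $e(p,q)$ or $e(q,r)$ equals $2^{-i}$. Otherwise $\nu_i(p)<\nu_i(q)<\nu_i(r)$, so $\Delta(p,r)=i$ and $e(p,r)=\min\{2^{-i},2^{-\nu_i(r)}\}=e(q,r)$.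

For (E2) take $q$ with the labels of $p$ and $x_0(q)\ne x_0(p)$. For (E3) take $\Phi(\lambda,\xi,m)=\max\{\lambda_m+1,\ell\}$; then $\nu_m(b)>\nu_m(a)$ and $e(a,b)\le2^{-\nu_m(b)}\le2^{-\ell}$. For (E4) take $j=\max\{J,\nu_0(q),\dots,\nu_{J-1}(q)\}$: if $i=\Delta(p,q)<J$, then $e(p,q)\ge\min\{2^{-i},2^{-\nu_i(q)}\}\ge2^{-j}$.
\end{example}

\begin{remark}\label{rem:hyp}
Condition (E4) is used only in Proposition~\ref{prop:dev}, and the countability of $\mathcal N$ only in the Baire category arguments of Section~\ref{sec:baire}. Condition (E3) cannot be dropped: $e=2^{-\Delta}$ satisfies (E1), (E2) and (E4), and then $d=2^{-\Delta}$ satisfies the strong triangle inequality. Condition (E2) is a convenience, used only to find, for given $p$, a point $q$ with $d(p,q)\ge\frac12$. The function $D$ also provides one: if $t$ is not the first code of $x_0(p)$, $s=c(\emptyset,t)$ and $x_0(q)$ begins with $(t,1)$, then $V_s(p)=0$ and $V_s(q)\ge\frac12$.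
\end{remark}

\section{Frames and short steps}\label{sec:frames}

We begin with the smallest chain in which transitivity is needed. It belongs to the tree with leaves $00$, $01$, $1$. For $p\in X$ write $V^i_s(p)=V_s(S^i\mathbf x(p))$.

\begin{example}\label{ex:three}
Work in the space of Example~\ref{ex:simple}. Let $\sigma=((0,0),(0,0))$, $u_1=(\sigma,0)$, $t_0=c(u_1)$, $u_0=(\sigma,t_0)$ and $s_0=c(u_0)$. Choose any elements of $L$ with
\[
x\succeq\sigma^\frown(t_0,0),\quad y\succeq\sigma^\frown(t_0,1),\quad x',x''\succeq\sigma^\frown(0,0),\quad y'\succeq\sigma^\frown(0,1),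
\]
and let
\[
p_1=((x,0),(x',0),\dots),\quad p_2=((x,0),(y',2),\dots),\quad p_3=((y,2),(x'',0),\dots),
\]
with arbitrary further coordinates. The function $V_{s_0}$ reads the digit of the coordinate $0$ at $u_0$, then that of the coordinate $1$ at $u_1$, and stops. Its values at $p_1,p_2,p_3$ are $0,\frac14,\frac12$, so $d(p_1,p_3)\ge\frac12$.

Both steps have size at most $\frac14$. The number $2$ is admissible for each pair, because the first two coordinates of all three points begin with $\sigma$; so $\rho\le\frac14$. The tolls are $e(p_1,p_2)=\min\{\frac12,\frac14\}$ and $e(p_2,p_3)=\min\{1,\frac14\}$. Since $x_0(p_1)=x_0(p_2)$, each difference $V_s(p_2)-V_s(p_1)$ is $0$ or half of some $V^1_t(p_2)-V^1_t(p_1)$. To the latter, for $t\ne0$, apply Lemma~\ref{lem:compare} with $u=u_1$: case (i) gives $0$, case (ii) gives $0$ as the only code in $\sigma$ is $0$, case (iii) gives $\frac12$, case (iv) gives at most $0$. So $D(p_1,p_2)\le\frac14$. For $V_s(p_3)-V_s(p_2)$ apply the lemma with $u=u_0$: cases (i), (ii), (iv) give at most $0$ for the same reasons, and case (iii) is $s=s_0$,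 which gives $\frac12-\frac14$. So $D(p_2,p_3)\le\frac14$. The reverse steps are long: $e(p_2,p_1)=\frac12$ and $e(p_3,p_2)=1$.

Consequently, if the free data can be chosen so that $p_1\in B^k_2\cap C_k$ and $p_2\in B^k_2$, then $p_1,p_2,p_3$ is a long $k$-chain.
\end{example}

In general the nodes have to be placed beyond words $w_i$ handed to us by a category argument, and these words contain nonzero codes. Case (ii) of Lemma~\ref{lem:compare} then leads from a coordinate $i-1$ to whatever node of the coordinate $i$ such a code points to. At the levels $m<i<\ell$ of a step from $\eta01\cdots1$ to $\eta10\cdots0$ the digit changes from $1$ to $0$, the direction in which part (iv) fails, so these pointers must not point beyond the node at which the digit changes. This is condition (F3).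

\begin{definition}\label{def:frame}
A \emph{frame} of height $h\ge1$ is a sequence of nodes $u_i=(\sigma_i,t_i)$, $i<h$, such that
\begin{itemize}
\item[(F1)] $t_{h-1}=0$ and $t_{i-1}=c(u_i)$ for $1\le i<h$;
\item[(F2)] $|\sigma_i|\ge h$ for $i<h$;
\item[(F3)] if $1\le i<h$ and $c(\varrho,t')$ is a code occurring in $\sigma_{i-1}$, then $|\varrho|\le|\sigma_i|$.
\end{itemize}
We put $t_{-1}=c(u_0)$. A point $p\in X$ \emph{follows} the frame \emph{with digits} $\alpha\in\{0,1\}^h$ if $\sigma_i{}^\frown(t_i,\alpha_i)\preceq x_i(p)$ for all $i<h$.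
\end{definition}

\begin{lemma}\label{lem:frame}
\begin{itemize}
\item[(a)] For any $w_0,\dots,w_{h-1}\in Y^{<\omega}$ there is a frame of height $h$ with $w_i\preceq\sigma_i$ for $i<h$.
\item[(b)] If $p$ follows a frame of height $h$ with digits $\alpha$, then $V^i_{t_{i-1}}(p)=\sum_{j=i}^{h-1}\alpha_j2^{-(j-i+1)}$ for $0\le i\le h$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose $\sigma_0,\sigma_1,\dots,\sigma_{h-1}$ in this order, each $\sigma_i$ an extension of $w_i$ long enough for (F2) and for the finitely many requirements in (F3). Then define $t_{h-1},\dots,t_0$ in this order by (F1). (b) Downward induction on $i$: for $i=h$ both sides are $0$, and for $i<h$ rule (V1) gives $V^i_{t_{i-1}}(p)=\frac12(\alpha_i+V^{i+1}_{t_i}(p))$.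
\end{proof}

\begin{lemma}[Short steps]\label{lem:step}
Fix a frame of height $h$, let $m<\ell\le h$ and $\eta\in\{0,1\}^m$. Let $a$ follow the frame with digits $\eta\,0\,1^{\ell-m-1}0^{h-\ell}$, let $b$ follow it with digits $\eta\,1\,0^{h-m-1}$, and let $x_i(a)=x_i(b)$ for $i<m$. Then $\rho(a,b)\le2^{-\ell}$ and $D(a,b)\le2^{-\ell}$.
\end{lemma}

\begin{proof}
For $i<\ell$ both $x_i(a)$ and $x_i(b)$ extend $\sigma_i$, and $|\sigma_i|\ge h\ge\ell$ by (F2). So $\ell$ is admissible and $\rho(a,b)\le2^{-\ell}$.

Let $g_i(s)=V^i_s(b)-V^i_s(a)$, so that $g_i(0)=0$ and $g_i\le1$. We bound $g_i(s)$ by $2^{i-\ell}$, working down from $i=\ell$. Above the level $m$ this is possible, and needed, only for special $s$.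

\emph{Levels $m<i\le\ell$: $g_i(s)\le2^{i-\ell}$ for every code $s$ occurring in $\sigma_{i-1}$.} For $i=\ell$ this is $g_\ell\le1$. Let $m<i<\ell$ and let $s=c(u')\ne0$ occur in $\sigma_{i-1}$, $u'=(\varrho,t')$. The node $u_i$ lies on $x_i(a)$ and $x_i(b)$, with digits $1$ and $0$. By (F3), $|\hat u'|\le|\hat u_i|$, so $\hat u_i\prec\hat u'$ is impossible and one of the cases (i)--(iii) of Lemma~\ref{lem:compare} applies. In case (i), $g_i(s)=0$. In case (ii), $t'$ occurs in $\sigma_i$ and $g_i(s)=\frac12g_{i+1}(t')\le2^{i-\ell}$ by induction. In case (iii), $g_i(s)=\frac12(-1+g_{i+1}(t_i))\le0$.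

\emph{Level $m$: $g_m(s)\le2^{m-\ell}$ for every $s$.} Let $s=c(u')$, $u'=(\varrho,t')$. The node $u_m$ lies on $x_m(a)$ and $x_m(b)$, with digits $0$ and $1$. In cases (i) and (iv) of Lemma~\ref{lem:compare}, $g_m(s)\le0$. In case (ii), $t'$ occurs in $\sigma_m$ and $g_m(s)=\frac12g_{m+1}(t')\le2^{m-\ell}$ by the previous step. In case (iii), $s=t_{m-1}$, and Lemma~\ref{lem:frame}(b) gives
\[
g_m(s)=\frac12-\sum_{j=m+1}^{\ell-1}2^{-(j-m+1)}=2^{m-\ell}.
\]

\emph{Levels $i<m$: $g_i(s)\le2^{i-\ell}$ for every $s$.} Since $x_i(a)=x_i(b)$, the number $g_i(s)$ is $0$ or $\frac12g_{i+1}(t)$ for some $t$, and downward induction applies.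

At level $0$ we obtain $D(a,b)=\sup_sg_0(s)\le2^{-\ell}$.
\end{proof}

\section{Finding a tree by Baire category}\label{sec:baire}

In this section and the next, $e$ satisfies (E1)--(E4), a function $\Phi$ as in (E3) and a label $*\in\mathcal N$ are fixed, and we suppose, toward a contradiction, that $X$ has a transitive base $(U_k(p))$. The sets $B^k_\ell$ and $C_k$ are those of Section~\ref{sec:idea}.

Example~\ref{ex:three} shows two constraints on the order of choices. First, the code $t_0$ in the coordinate $0$ names a node of the coordinate $1$, so the whole frame must be known before any coordinate of any point is chosen. The words $w_i$ that the frame extends must therefore be the same for all vertices of the tree, and at each vertex the usable coordinates must form a dense set, so that some of them pass through the nodes of the frame, wherever these are put. Second, the label on the right edge below a vertex $\eta$ must permit the step from the last leaf below $\eta0$, so it can be computed only after the left subtree is known, and the right subtree can be sought only after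 that.

\subsection*{Density and conditions}
For $w\in Y^{<\omega}$ put $[w]=\{x\in L:w\preceq x\}$. A set $A\subseteq L$ is \emph{dense in $[w]$} if $A\cap[w']\ne\emptyset$ for all $w'\in Y^{<\omega}$ with $w'\succeq w$. Then $A$ is also dense in $[w']$ for every $w'\succeq w$.

\begin{lemma}\label{lem:baire}
If $[w]\subseteq\bigcup_{n\in\omega}A_n$, then some $A_n$ is dense in $[w']$ for some $w'\succeq w$.
\end{lemma}

\begin{proof}
Otherwise choose inductively $w\prec w_0\prec w_1\prec\cdots$ with $[w_n]\cap A_n=\emptyset$. The union of the $w_n$ is a point of $[w]$ that lies in no $A_n$.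
\end{proof}

A \emph{condition} is a sequence $W=(w_i)_{i\in\omega}$ in $Y^{<\omega}$ with $w_i=\emptyset$ for all but finitely many $i$. Let $\mathcal W$ be the countable set of conditions, and write $W\le W'$ if $w_i\preceq w_i'$ for all $i$. The coordinates of $W'$, $\tilde W$, $W^x$, \dots\ are denoted $w'_i$, $\tilde w_i$, $w^x_i$, \dots. We use Lemma~\ref{lem:baire} in the following form.

\begin{lemma}[Uniformization]\label{lem:unif}
Let $m\in\omega$, $W\in\mathcal W$, and let $\Theta$ be a countable set. Suppose that $\theta^x\in\Theta$ and $W^x\ge W$ are given for each $x\in[w_m]$. Then there are $\theta\in\Theta$ and $W'\ge W$ such that the set of $x\in[w_m]$ with $\theta^x=\theta$ and $w^x_i=w'_i$ for all $i>m$ is dense in $[w'_m]$.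
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:baire}, some pair $(\theta,W'')\in\Theta\times\mathcal W$ equals $(\theta^x,W^x)$ for a set of $x$ that is dense in $[w]$ for some $w\succeq w_m$. Let $W'$ be $W''$ with its $m$-th coordinate replaced by $w$.
\end{proof}

A \emph{stem} is a sequence $v\in(L\times\mathcal N)^m$, $m=|v|\in\omega$; $x_j(v)$ are its entries in $L$ and $\nu(v)\in\mathcal N^m$ is the sequence of its labels. Put
\[
[v,W]=\{p\in X:\ p|m=v\text{ and }w_i\preceq x_i(p)\text{ for all }i\ge m\}.
\]

\begin{lemma}[Fusion]\label{lem:fusion}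
Let $|v_0|=m_0$, $v_{j+1}=v_j{}^\frown(x_j,n_j)$ and $W^0\le W^1\le\cdots$, where $x_j\in[w^{j+1}_{m_0+j}]$. Then $p=\bigcup_jv_j\in X$ lies in $[v_j,W^{j+1}]$ for all $j$.
\end{lemma}

\begin{proof}
If $i=m_0+j'$ with $j'\ge j$, then $x_i(p)=x_{j'}\succeq w_i^{j'+1}\succeq w_i^{j+1}$.
\end{proof}

\subsection*{Labeled trees}
Let $\mathcal T$ be the least set such that $\bullet\in\mathcal T$ and $(T_0,n,T_1)\in\mathcal T$ whenever $T_0,T_1\in\mathcal T$ and $n\in\mathcal N$. An element of $\mathcal T$ is a finite binary tree: $\bullet$ is a single leaf, and $(T_0,n,T_1)$ has left subtree $T_0$, right subtree $T_1$ and the label $n$ on the right edge below the root; left edges carry the label $*$, as in Figure~\ref{fig:tree}. The set $\mathcal T$ is countable because $\mathcal N$ is. The labels along the rightmost branch form the \emph{spine} $\operatorname{sp}(T)\in\mathcal N^{<\omega}$, defined by $\operatorname{sp}(\bullet)=\emptyset$ and $\operatorname{sp}(T_0,n,T_1)=n^\frown\operatorname{sp}(T_1)$.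

The relation $v\Vdash_k(T,W)$ below says that the tree $T$ can be grown above the stem $v$, through any frame extending $W$, with leaves in the sets $B^k_\ell$. The symbol is only an abbreviation; no set-theoretic forcing is involved.

\begin{definition}\label{def:force}
Let $k\in\omega$, $W\in\mathcal W$, and let $v$ be a stem with $|v|=m$. By recursion on $T$:
\begin{itemize}
\item $v\Vdash_k(\bullet,W)$ if $[v,W']\cap B^k_m\ne\emptyset$ for all $W'\ge W$.
\item $v\Vdash_k((T_0,n,T_1),W)$ if, with $\lambda=\nu(v)^\frown{*}^\frown\operatorname{sp}(T_0)$ and $\ell=|\lambda|>m$,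
\begin{itemize}
\item[(a)] $|w_j|\ge\ell$ for $m\le j<\ell$, and $n=\Phi(\lambda,\xi,m)$, where $\xi_j=x_j(v)|\ell$ for $j<m$ and $\xi_j=w_j|\ell$ for $m\le j<\ell$;
\item[(b)] $\{x\in L:v^\frown(x,*)\Vdash_k(T_0,W)\}$ is dense in $[w_m]$;
\item[(c)] $\{y\in L:v^\frown(y,n)\Vdash_k(T_1,W)\}$ is dense in $[w_m]$.
\end{itemize}
\end{itemize}
The relation $\Vdash^*_k$ is defined in the same way, with $B^k_m\cap C_k$ in place of $B^k_m$ in the clause for $\bullet$ and with $\Vdash_k^*$ in (b), but still with $\Vdash_k$ in (c).
\end{definition}

In (a), $\lambda$ and $\xi$ are the data that (E3) requires of the point at the last leaf of the left subtree, and $\ell$ is the depth of that leaf. The starred relation asks in addition that the point at the first leaf, where the chain starts, be in $C_k$.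

\begin{lemma}\label{lem:persist}
Let $\Vdash'$ be $\Vdash_k$ or $\Vdash^*_k$.
\begin{itemize}
\item[(a)] \textup{(Locality)} Whether $v\Vdash'(T,W)$ holds depends, given $v$ and $T$, only on the $w_i$ with $i\ge|v|$.
\item[(b)] \textup{(Persistence)} If $v\Vdash'(T,W)$ and $W'\ge W$, then $v\Vdash'(T,W')$.
\end{itemize}
\end{lemma}

\begin{proof}
Induction on $T$, first for $\Vdash_k$ and then for $\Vdash_k^*$; let $m=|v|$. For $T=\bullet$, the family of sets $[v,W']$ with $W'\ge W$ depends only on the $w_i$ with $i\ge m$, and it becomes smaller when $W$ is extended. Let $T=(T_0,n,T_1)$. Clause (a) of the definition and the set $[w_m]$ involve only $w_j$ with $j\ge m$, and by induction the sets in clauses (b), (c) involve only $w_i$ with $i\ge m+1$. If $W'\ge W$, then $|w_j|\ge\ell$ gives $w'_j|\ell=w_j|\ell$, so clause (a) persists with the same $n$; the sets in clauses (b), (c) can only grow, by induction; and density in $[w_m]$ implies density in $[w'_m]$.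
\end{proof}

The next lemma attaches a label and a right subtree to a given left subtree. The label is not known until the left subtree is, so right subtrees must be available for all labels and above all extensions of the condition.

\begin{lemma}[Gluing]\label{lem:glue}
Let $\Vdash'$ be $\Vdash_k$ or $\Vdash^*_k$, let $|v|=m$, $T_0\in\mathcal T$, $W\in\mathcal W$. Suppose that
\begin{itemize}
\item[(1)] $\{x:v^\frown(x,*)\Vdash'(T_0,W)\}$ is dense in $[w_m]$;
\item[(2)] for all $y\in[w_m]$, $n\in\mathcal N$ and $W'\ge W$ there are $T'\in\mathcal T$ and $W''\ge W'$ with $v^\frown(y,n)\Vdash_k(T',W'')$.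
\end{itemize}
Then there are $T\in\mathcal T$ and $\tilde W\ge W$ with $v\Vdash'(T,\tilde W)$.
\end{lemma}

\begin{proof}
Let $\lambda$ and $\ell$ be as in Definition~\ref{def:force}. Both hypotheses persist when $W$ is extended, (1) by Lemma~\ref{lem:persist}(b) and (2) by its form, so we may assume $|w_j|\ge\ell$ for $m\le j<\ell$. Compute $\xi$ from $v$ and $W$ as in clause (a) and let $n=\Phi(\lambda,\xi,m)$. By (2), choose for each $y\in[w_m]$ a tree $T^y$ and $W^y\ge W$ with $v^\frown(y,n)\Vdash_k(T^y,W^y)$. Lemma~\ref{lem:unif} gives $T_1$ and $\tilde W\ge W$ such that the $y$ with $T^y=T_1$ and $w^y_i=\tilde w_i$ for $i>m$ are dense in $[\tilde w_m]$. For these $y$, locality gives $v^\frown(y,n)\Vdash_k(T_1,\tilde W)$, which is clause (c) for $\tilde W$. Clause (a) holds because $\tilde w_j|\ell=w_j|\ell$ for $m\le j<\ell$, and clause (b) holds because (1) persists. So $v\Vdash'((T_0,n,T_1),\tilde W)$.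
\end{proof}

Now we show that trees exist. The mechanism is the same in both lemmas: if no tree grows above a stem, then by gluing no tree grows above some one-step extension of it, and the infinite sequence of such extensions converges to a point that escapes the covers \eqref{eq:cover}.

\begin{lemma}\label{lem:exist}
For all $k$, $v$, $W$ there are $T\in\mathcal T$ and $\tilde W\ge W$ with $v\Vdash_k(T,\tilde W)$.
\end{lemma}

\begin{proof}
Fix $k$ and call $(v,W)$ \emph{bad} if no such $T,\tilde W$ exist. By locality, badness depends only on $v$ and the $w_i$ with $i\ge|v|$: the first $|v|$ coordinates of a witness $\tilde W$ may be changed at will.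

\emph{Claim. If $(v,W)$ is bad and $m=|v|$, there are $W'\ge W$, $x\in[w'_m]$ and $n\in\mathcal N$ such that $[v,W']\cap B^k_m=\emptyset$ and $(v^\frown(x,n),W')$ is bad.}

Since $v\Vdash_k(\bullet,W)$ fails, there is $W^0\ge W$ with $[v,W^0]\cap B^k_m=\emptyset$. Suppose that no pair $(v^\frown(x,n),W')$ with $x\in[w^0_m]$, $n\in\mathcal N$, $W'\ge W^0$ is bad. For $x\in[w^0_m]$ choose $T^x$ and $W^x\ge W^0$ with $v^\frown(x,*)\Vdash_k(T^x,W^x)$. Lemma~\ref{lem:unif} and locality give $T_0$ and $W^1\ge W^0$ satisfying hypothesis (1) of Lemma~\ref{lem:glue}, and hypothesis (2) holds for $W^1$ by our supposition. So $v\Vdash_k(T,\tilde W)$ for some $T$ and $\tilde W\ge W^1\ge W$, although $(v,W)$ is bad. Hence some $(v^\frown(x,n),W')$ with $x\in[w^0_m]$ and $W'\ge W^0$ is bad. Replacing $w'_m$ by $w^0_m$ affects neither badness nor $W'\ge W^0$, and it gives $x\in[w'_m]$. Finally $[v,W']\subseteq[v,W^0]$ misses $B^k_m$. This proves the Claim.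

If $(v_0,W^0)$ is bad and $|v_0|=m_0$, iterating the Claim gives sequences as in Lemma~\ref{lem:fusion} with $[v_j,W^{j+1}]\cap B^k_{m_0+j}=\emptyset$ for all $j$. The point $p=\bigcup_jv_j$ lies in no $B^k_{m_0+j}$, contradicting \eqref{eq:cover}.
\end{proof}

For the starred relation $k$ cannot be fixed in advance, since a given $C_k$ may be small. So $k$ becomes part of the data that are made uniform, and this is why Lemma~\ref{lem:exist} was proved for every $k$.

\begin{lemma}\label{lem:existstar}
There are $k$, $T$, $W$ with $\emptyset\Vdash^*_k(T,W)$.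
\end{lemma}

\begin{proof}
Call $(v,W)$ \emph{$*$-bad} if there are no $k\in\omega$, $T\in\mathcal T$, $\tilde W\ge W$ with $v\Vdash^*_k(T,\tilde W)$.

\emph{Claim. If $(v,W)$ is $*$-bad and $m=|v|$, there are $W'\ge W$ and $x\in[w'_m]$ such that $[v,W']\cap B^k_m\cap C_k=\emptyset$ for all $k\le m$ and $(v^\frown(x,*),W')$ is $*$-bad.}

The relation $v\Vdash^*_k(\bullet,W'')$ fails for every $k$ and every $W''\ge W$. Extending $W$ successively for $k=0,\dots,m$, we get $W'\ge W$ with $[v,W']\cap B^k_m\cap C_k=\emptyset$ for all $k\le m$. Suppose that $(v^\frown(x,*),W')$ is $*$-bad for no $x\in[w'_m]$, and choose $k^x$, $T^x$, $W^x\ge W'$ with $v^\frown(x,*)\Vdash^*_{k^x}(T^x,W^x)$. Lemma~\ref{lem:unif} with $\Theta=\omega\times\mathcal T$, and locality, give $k$, $T_0$ and $W^1\ge W'$ satisfying hypothesis (1) of Lemma~\ref{lem:glue} for $\Vdash^*_k$. Hypothesis (2) holds for this $k$ by Lemma~\ref{lem:exist}. So $v\Vdash_k^*(T,\tilde W)$ for some $T$ and $\tilde W\ge W$, although $(v,W)$ is $*$-bad. This proves the Claim.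

If the lemma fails, then $(\emptyset,W^0)$ is $*$-bad, where all coordinates of $W^0$ are empty. Iterating the Claim and applying Lemma~\ref{lem:fusion} with $m_0=0$, we get $p\in X$ with $p\notin B^k_m\cap C_k$ whenever $k\le m$. But by \eqref{eq:cover}, $p\in C_k$ for some $k$, and $p\in B^k_m$ for some $m\ge k$.
\end{proof}

\section{The long chain: proof of Theorem~\ref{thm:family}}\label{sec:chain}

By Lemma~\ref{lem:transitive} it suffices to refute the assumption of Section~\ref{sec:baire}. Fix $k,T,W$ as in Lemma~\ref{lem:existstar}. Then $T\ne\bullet$. Otherwise there is $p\in B^k_0\cap C_k$; as $d\le1$, this gives $X=U_k(p)\subseteq S^d(p,\frac12)$, contradicting (E2).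

Address the vertices of $T$ by binary strings: $T_\emptyset=T$, and $T_\eta=(T_{\eta0},n_\eta,T_{\eta1})$ if $\eta$ is not a leaf. Choose $h\ge1$ such that all leaves have length at most $h$ and $w_i=\emptyset$ for $i\ge h$, and choose by Lemma~\ref{lem:frame}(a) a frame $u_i=(\sigma_i,t_i)$, $i<h$, with $w_i\preceq\sigma_i$.

\emph{Stems.} We define stems $v_\eta$ with $|v_\eta|=|\eta|$ and $v_\eta\Vdash'(T_\eta,W)$, where $\Vdash'$ is $\Vdash_k^*$ if $\eta$ consists of zeros only (including $\eta=\emptyset$) and $\Vdash_k$ otherwise. Put $v_\emptyset=\emptyset$. If $\eta$ is not a leaf, then $m=|\eta|<h$, and the words $\sigma_m{}^\frown(t_m,0)$ and $\sigma_m{}^\frown(t_m,1)$ extend $w_m$. Clauses (b) and (c) of Definition~\ref{def:force} give $x^\eta\in[\sigma_m{}^\frown(t_m,0)]$ and $y^\eta\in[\sigma_m{}^\frown(t_m,1)]$ such that $v_{\eta0}=v_\eta{}^\frown(x^\eta,*)$ and $v_{\eta1}=v_\eta{}^\frown(y^\eta,n_\eta)$ are as required.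

\emph{Points.} Let $w'_i=\sigma_i{}^\frown(t_i,0)$ for $i<h$ and $w'_i=\emptyset$ for $i\ge h$, so that $W'\ge W$. For each leaf $\eta$ the clause for $\bullet$ gives $p_\eta\in B^k_{|\eta|}\cap[v_\eta,W']$, and for the leftmost leaf $p_\eta$ can be taken in $C_k$ as well. By construction $p_\eta$ follows the frame with digits $\eta\,0^{h-|\eta|}$. Let $p_1,\dots,p_N$ be these points in the left-to-right order of the leaves.

\emph{Steps.} Let $a=p_j$, $b=p_{j+1}$. Their leaves are $\eta01\cdots1$, of length $\ell$ say, and $\eta10\cdots0$; let $m=|\eta|$, so $m<\ell\le h$. Both points extend $v_\eta$, and their $m$-th coordinates have different digits at $u_m$, so $\Delta(a,b)=m$. Lemma~\ref{lem:step} gives $\rho(a,b)\le2^{-\ell}$ and $D(a,b)\le2^{-\ell}$. For the toll, let $\lambda$ and $\xi$ be as in clause (a) for the stem $v_\eta$, the tree $T_\eta$ and the condition $W$. The first $\ell$ labels of $a$ are those of $v_\eta$, then $*$, then the labels on the rightmost branch of $T_{\eta0}$; so they form $\lambda$, and $|\lambda|=\ell$. Next, $\xi_j\preceq x_j(a)$ for $j<\ell$: for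 $j<m$ because $x_j(a)=x_j(v_\eta)$, and for $m\le j<\ell$ because $\xi_j\preceq w_j\preceq\sigma_j\preceq x_j(a)$. Finally $\nu_m(b)=n_\eta=\Phi(\lambda,\xi,m)$. So (E3) gives $e(a,b)\le2^{-\ell}$. Altogether $d(a,b)\le2^{-\ell}$, and $a\in B^k_\ell$.

\emph{Length.} By Lemma~\ref{lem:frame}(b) with $i=0$, the function $V_{t_{-1}}$ takes the value $0.\eta$ at $p_\eta$. The first leaf consists of zeros, and the last leaf begins with $1$ because $T\ne\bullet$. Hence $d(p_1,p_N)\ge D(p_1,p_N)\ge\frac12$.

Since $p_1\in C_k$, the sequence $p_1,\dots,p_N$ is a long $k$-chain, contradicting Lemma~\ref{lem:chain}. This proves Theorem~\ref{thm:family}, and with it Theorem~\ref{thm:A}. \hfill$\square$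

\section{A Tychonoff Moore space: proof of Theorem~\ref{thm:B}}\label{sec:tych}

The space of Example~\ref{ex:simple} is not Hausdorff. If $\mathbf x(p)=\mathbf x(q)=\mathbf x(r)$ and $\nu_0(r)=n$ exceeds both $\nu_0(p)$ and $\nu_0(q)$, then $d(p,r)=d(q,r)=2^{-n}$, so two points $p\neq q$ with $\mathbf x(p)=\mathbf x(q)$ have no disjoint neighborhoods. The reason is that a large label permits a short step from every point with a smaller label. We now let the label of $b$ record which points may step to $b$ cheaply. The data $(\xi,\lambda)$ in (E3) are a finite description of $a$, and $\Phi$ will append this description to the label $\nu_m(a)$. Labels thus become finite sequences of descriptions, and descriptions contain labels, so both are defined by a joint recursion.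

\subsection*{Labels and descriptions}
Let
\[
\mathcal N_0=\{\emptyset\},\qquad Z_n=\bigcup_{N\ge1}(Y^N\times\mathcal N_n)^N,\qquad\mathcal N_{n+1}=Z_n^{<\omega},
\]
and $\mathcal N=\bigcup_n\mathcal N_n$, $Z=\bigcup_nZ_n$. By induction these are increasing unions of countable sets, and therefore $\mathcal N=Z^{<\omega}$. The elements of $Z$ are \emph{descriptions}; for $z=(\xi_j,\zeta_j)_{j<N}\in Z$ put $|z|=N$. The \emph{rank} of $z$ is the least $n$ with $z\in Z_n$. If $y$ is an entry of some $\zeta_j$, then $n\ge1$ and $y\in Z_{n-1}$, so $y$ has smaller rank than $z$.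

Let $X=(L\times\mathcal N)^\omega$ and $\hat X=X\cup Z$. A point $q\in X$ is regarded as the infinite description with $\xi_j=x_j(q)$, $\zeta_j=\nu_j(q)$, $|q|=\infty$ and rank $\infty$. For $p\in X$ and $z=(\xi_j,\zeta_j)_{j<|z|}\in\hat X$:
\begin{itemize}
\item $\operatorname{dev}(p,z)$ is the least $j<|z|$ for which $\xi_j\preceq x_j(p)$ and $\zeta_j=\nu_j(p)$ do not both hold, and $|z|$ if there is none. For $q\in X$, $\operatorname{dev}(p,q)=\Delta(p,q)$.
\item $j\in\omega$ is admissible for $(p,z)$ if $j\le|z|$ and $\xi_i|j=x_i(p)|j$ for all $i<j$, and $\rho(p,z)=\inf\{2^{-j}:j\text{ admissible}\}$. On $X\times X$ this is the function $\rho$ of Section~\ref{sec:spaces}.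
\item With $k=\operatorname{dev}(p,z)$, by recursion on the rank of $z$,
\[
e(p,z)=\begin{cases}2^{-|z|}&\text{if }k=|z|,\\\min\{2^{-k},\max\{\rho(p,z),e(p,y)\}\}&\text{if }k<|z|\text{ and }\nu_k(p)\prec\zeta_k,\\2^{-k}&\text{otherwise,}\end{cases}
\]
where in the second case $y$ is the first entry of $\zeta_k$ beyond $\nu_k(p)$.
\end{itemize}
So a step from $p$ to $z$ is cheap if the label of $z$ at the level of deviation extends that of $p$ and the first new entry $y$ describes $p$ well. It would not suffice to ask that $p$ match $y$ exactly: if $q$ matches $y$ and $e(p,q)$ is small, the strong triangle inequality requires that $p$ count as close to $y$ too. This is why $e(p,y)$ is defined by the same rule.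

Every finite $j\le\operatorname{dev}(p,z)$ is admissible for $(p,z)$, so $2^{-|z|}\le\rho(p,z)\le2^{-\operatorname{dev}(p,z)}$, and each of the three cases gives
\begin{equation}\label{eq:ineq}
2^{-|z|}\le\rho(p,z)\le e(p,z)\le2^{-\operatorname{dev}(p,z)}.
\end{equation}
The admissible numbers again form initial segments of $\omega$. Let $p,q\in X$ and $z\in\hat X$. A number admissible for $(p,q)$ and $(q,z)$ is admissible for $(p,z)$, and a number admissible for $(p,z)$ and $(q,z)$ is admissible for $(p,q)$. Hence
\begin{equation}\label{eq:rho}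
\rho(p,z)\le\max\{\rho(p,q),\rho(q,z)\},\qquad\rho(p,q)\le\max\{\rho(p,z),\rho(q,z)\}.
\end{equation}
Also, since $p$ and $q$ agree below $\Delta(p,q)$,
\begin{equation}\label{eq:min}
\min\{\operatorname{dev}(p,z),\Delta(p,q)\}=\min\{\operatorname{dev}(q,z),\Delta(p,q)\}.
\end{equation}

\begin{lemma}\label{lem:cheap}
Let $p\in X$, $z\in\hat X$, $i\in\omega$, and suppose $i\le\operatorname{dev}(p,z)$ and $e(p,z)<2^{-i}$. Then $i<|z|$ and $\nu_i(p)\preceq\zeta_i$. Moreover, $\nu_i(p)\prec\zeta_i$ if and only if $\operatorname{dev}(p,z)=i$, and in that case $e(p,z)=\max\{\rho(p,z),e(p,y)\}$, where $y$ is the first entry of $\zeta_i$ beyond $\nu_i(p)$.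
\end{lemma}

\begin{proof}
By \eqref{eq:ineq}, $2^{-|z|}<2^{-i}$. If $\operatorname{dev}(p,z)>i$, then $\nu_i(p)=\zeta_i$. If $\operatorname{dev}(p,z)=i$, the first and third cases of the definition would give $e(p,z)=2^{-i}$, so the second case applies, and the minimum in it is not $2^{-i}$.
\end{proof}

\begin{lemma}\label{lem:strong}
$e(p,z)\le\max\{e(p,q),e(q,z)\}$ for all $p,q\in X$ and $z\in\hat X$.
\end{lemma}

\begin{proof}
Induction on the rank of $z$. Let $p\ne q$, $i=\Delta(p,q)$, $k=\operatorname{dev}(p,z)$, $k'=\operatorname{dev}(q,z)$.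

\emph{Case $k'<i$.} Then $k=k'$ by \eqref{eq:min}. If $k=|z|$, then $e(p,z)=e(q,z)=2^{-|z|}$. Otherwise, as $\nu_k(p)=\nu_k(q)$, either the third case applies to both points and $e(p,z)=e(q,z)=2^{-k}$, or the second case applies to both with the same $y$. In the latter situation $\rho(p,z)\le\max\{e(p,q),\rho(q,z)\}$ by \eqref{eq:rho} and \eqref{eq:ineq}, and $e(p,y)\le\max\{e(p,q),e(q,y)\}$ by induction. Using $\min\{\alpha,\max\{\beta,\gamma\}\}\le\max\{\beta,\min\{\alpha,\gamma\}\}$ we get
\[
e(p,z)\le\min\bigl\{2^{-k},\max\{e(p,q),\rho(q,z),e(q,y)\}\bigr\}\le\max\{e(p,q),e(q,z)\}.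
\]

\emph{Case $k'\ge i$.} Then $k\ge i$ by \eqref{eq:min}, so $e(p,z)\le2^{-i}$, and we may assume that $e(p,q)$ and $e(q,z)$ are both less than $2^{-i}$. Lemma~\ref{lem:cheap} for $(p,q)$ gives $\nu_i(p)\prec\nu_i(q)$ and $e(p,q)=\max\{\rho(p,q),e(p,y)\}$, with $y$ the first new entry. Lemma~\ref{lem:cheap} for $(q,z)$ gives $i<|z|$ and $\nu_i(q)\preceq\zeta_i$. So $\nu_i(p)\prec\zeta_i$ with the same first new entry $y$. Hence $k=i$, the second case applies to $(p,z)$, and
\[
e(p,z)\le\max\{\rho(p,z),e(p,y)\}\le\max\{\rho(p,q),\rho(q,z),e(p,y)\}\le\max\{e(p,q),e(q,z)\}.\qedhere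
\]
\end{proof}

\begin{lemma}\label{lem:E}
The restriction of $e$ to $X\times X$ satisfies \textup{(E1)--(E4)}.
\end{lemma}

\begin{proof}
If $i=\Delta(p,q)<\infty$, then either $e(p,q)=2^{-i}$, or the second case applies with an entry $y\in Z$ of $\nu_i(q)$, and then \eqref{eq:ineq} gives
\begin{equation}\label{eq:lower}
e(p,q)\ge\min\{2^{-i},e(p,y)\}\ge\min\{2^{-i},2^{-|y|}\}>0.
\end{equation}
Together with $e(p,p)=2^{-\infty}=0$, \eqref{eq:ineq} and Lemma~\ref{lem:strong}, this proves (E1). For (E2) take $q$ with the labels of $p$ and $x_0(q)\ne x_0(p)$; the third case gives $e(p,q)=1$. For (E3) put $\Phi(\lambda,\xi,m)=\lambda_m{}^\frown z$ with $z=(\xi_j,\lambda_j)_{j<\ell}\in Z$. Under the hypotheses of (E3), $\operatorname{dev}(a,z)=\ell=|z|$, so $e(a,z)=2^{-\ell}$; and $\nu_m(a)=\lambda_m\prec\nu_m(b)$ with first new entry $z$, so $e(a,b)=\min\{2^{-m},\max\{\rho(a,b),2^{-\ell}\}\}\le2^{-\ell}$. For (E4) take $j\ge J$ with $j\ge|y|$ for all entries $y$ of the labels $\nu_i(q)$, $i<J$; if $\Delta(p,q)<J$, then $e(p,q)\ge2^{-j}$ by \eqref{eq:lower}.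
\end{proof}

By Proposition~\ref{prop:dev} and Theorem~\ref{thm:family}, the space $X$ built from this $e$ is $T_1$, developable, quasi-metrizable and not non-archimedean quasi-metrizable. Here $d=\max\{D,e\}$, since $\rho\le e$. It remains to separate points from closed sets by continuous functions. We treat the two parts of $d$ separately: closed $e$-balls are clopen, and $D(p,\cdot)$ is continuous.

\begin{lemma}\label{lem:clopen}
For $p\in X$ and $J\in\omega$ the set $H=\{q\in X:e(p,q)\le2^{-J}\}$ is clopen.
\end{lemma}

\begin{proof}
If $q\in H$, then $S^d(q,2^{-J})\subseteq H$ by the strong triangle inequality for $e$. So $H$ is open.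

Let $q\in X\setminus H$ and $i=\Delta(p,q)<\infty$. Then $2^{-J}<e(p,q)\le2^{-i}$. Choose $\epsilon>0$ with $\epsilon\le2^{-J}$ such that
\begin{itemize}
\item[(A)] if $\nu_i(q)\prec\nu_i(p)$, with first new entry $y'$, then $\epsilon\le e(q,y')$, which is positive by \eqref{eq:ineq};
\item[(B)] if $x_i(p)\ne x_i(q)$, then $\epsilon\le2^{-\kappa}$ for some $\kappa\in\omega$ with $x_i(p)|\kappa\ne x_i(q)|\kappa$.
\end{itemize}
We claim that no $z\in\hat X$ satisfies $e(p,z)\le2^{-J}$ and $e(q,z)<\epsilon$. For $z\in X$ this gives $S^d(q,\epsilon)\cap H=\emptyset$, so that $H$ is closed; the claim is stated for all of $\hat X$ because the recursion passes from $z$ to entries of its labels. Suppose that such $z$ exist, take one of minimal rank, and let $k=\operatorname{dev}(p,z)$, $k'=\operatorname{dev}(q,z)$. Both $e(p,z)$ and $e(q,z)$ are less than $2^{-i}$. We first note: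
\begin{itemize}
\item[(C)] It is impossible that $k=k'\le i$ and $\nu_k(p)=\nu_k(q)$. For then Lemma~\ref{lem:cheap}, applied at the level $k$ to both points, gives a common first new entry $y$ of $\zeta_k$ with $e(p,y)\le e(p,z)\le2^{-J}$ and $e(q,y)\le e(q,z)<\epsilon$, and $y$ has smaller rank than $z$.
\end{itemize}
If $k'<i$, then $k=k'$ by \eqref{eq:min} and $\nu_k(p)=\nu_k(q)$, contradicting (C). So $k'\ge i$, and $k\ge i$ by \eqref{eq:min}. By Lemma~\ref{lem:cheap}, $i<|z|$ and both $\nu_i(p)$ and $\nu_i(q)$ are initial segments of $\zeta_i$. This leaves four cases.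

\emph{$\nu_i(p)\prec\nu_i(q)\preceq\zeta_i$.} The first entry $y$ beyond $\nu_i(p)$ is the same in $\nu_i(q)$ and in $\zeta_i$. Lemma~\ref{lem:cheap} gives $\max\{\rho(p,z),e(p,y)\}=e(p,z)\le2^{-J}$, and $\rho(q,z)\le e(q,z)<2^{-J}$, so $\rho(p,q)\le2^{-J}$ by \eqref{eq:rho}. The second case of the definition applies to $(p,q)$ and gives $e(p,q)\le\max\{\rho(p,q),e(p,y)\}\le2^{-J}$, contradicting $q\notin H$.

\emph{$\nu_i(q)\prec\nu_i(p)\preceq\zeta_i$.} The first entry of $\zeta_i$ beyond $\nu_i(q)$ is $y'$, and Lemma~\ref{lem:cheap} gives $e(q,y')\le e(q,z)<\epsilon$, contradicting (A).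

\emph{$\nu_i(p)=\nu_i(q)\prec\zeta_i$.} Then $k=k'=i$, contradicting (C).

\emph{$\nu_i(p)=\nu_i(q)=\zeta_i$.} Then $x_i(p)\ne x_i(q)$ because $i=\Delta(p,q)$, and $k,k'>i$ by Lemma~\ref{lem:cheap}. So $\xi_i$, which has length $|z|$, is an initial segment of both $x_i(p)$ and $x_i(q)$. But $2^{-|z|}\le e(q,z)<\epsilon\le2^{-\kappa}$ gives $|z|>\kappa$, contradicting (B).
\end{proof}

\begin{lemma}\label{lem:Dcont}
For each $p\in X$ the function $D(p,\cdot)$ is continuous.
\end{lemma}

\begin{proof}
If $d(q,q')<2^{-M_s}$, then $\rho(q,q')\le2^{-M_s}$, so $M_s$ is admissible for $(q,q')$ and $V_s(q)=V_s(q')$ by Lemma~\ref{lem:V}(b). Thus each $V_s$ is locally constant, and $D(p,\cdot)=\sup_s(V_s(\cdot)-V_s(p))$ is lower semicontinuous as a supremum of continuous functions. It is upper semicontinuous because $D(p,q')\le D(p,q)+d(q,q')$.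
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
A $T_1$ space is Tychonoff if for every point $p$ and every neighborhood $O$ of $p$ there is a continuous $f\colon X\to[0,1]$ with $f(p)=0$ and $f=1$ outside $O$. Given $p$ and $J$, let $H$ be as in Lemma~\ref{lem:clopen}, and define $f=\min\{1,2^JD(p,\cdot)\}$ on $H$ and $f=1$ on $X\setminus H$. Then $f$ is continuous by Lemmas~\ref{lem:clopen} and~\ref{lem:Dcont}, and $f(p)=0$. If $f(q)<1$, then $e(p,q)\le2^{-J}$ and $D(p,q)<2^{-J}$, so $q\in S^d(p,2^{-J+1})$. Hence $X$ is Tychonoff, in particular regular, and being developable it is a Moore space. It is quasi-metrizable and not non-archimedean quasi-metrizable, and so by Corollary~\ref{cor:ortho} it is not orthocompact.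
\end{proof}

\begin{thebibliography}{1}

\bibitem{TOB}
\emph{Transitivity and ortho-bases},
\texttt{https://core-cms.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.\allowbreak org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 12D59AEBFAB79BB31B85501F58104312/\allowbreak S0008414X0003488Xa.pdf/\allowbreak transitivity\_and\_orthobases.pdf}

\end{thebibliography}
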